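# Tauberian convolution operators on compact abelian groups are Fredholm

## 1. Splitting $M(G)$ into a subalgebra and an ideal

Let $G$ be an infinite compact abelian group. Every measure $\mu$ on $G$ is the sum of a discrete part $\mu_d$ and a continuous part $\mu_c$. The discrete measures form an algebra under convolution, because $\delta_x*\delta_y=\delta_{x+y}$. The continuous measures form an ideal, and this ideal contains $L_1(G)$. So, modulo continuous measures, convolution with $\mu$ is convolution with $\mu_d$. The proof in these notes rests on splittings of this kind, "subalgebra plus ideal", taken with the ideal as small as possible. We first set them up precisely.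

**Notation.** $G$ is a locally compact abelian (LCA) group with Haar measure $m$; $L_1=L_1(G)=L_1(G,m)$; $M=M(G)$ is the Banach algebra of complex regular Borel measures on $G$ under convolution. We write $\omega\lambda$ for $\omega*\lambda$; when we multiply a function by a measure we say so, or the context (a letter for a function next to a letter for a measure, as in $f\sigma$) makes it clear. The dual group is $\Gamma=\widehat G$ and $\hat\mu(\gamma)=\int\bar\gamma\,d\mu$. We identify $L_1$ with the absolutely continuous measures, a closed ideal of $M$. The product $\kappa\times\lambda$ is the Radon product, so that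
$$(\kappa\lambda)(E)=(\kappa\times\lambda)\{(x,y):x+y\in E\}=\int\kappa(E-y)\,d\lambda(y)$$
for Borel $E$, and Fubini's theorem holds for bounded Borel functions on $G\times G$.

Write $\omega=\omega_a+\omega_s$ for the Lebesgue decomposition with respect to $m$, and $M_s$ for the set of singular measures. For $g\in L_1$ we have $\|\omega-g\|=\|\omega_a-g\|+\|\omega_s\|$, so $\operatorname{dist}(\omega,L_1)=\|\omega_s\|$. Thus $\|\omega_s\|$ is the norm of $\omega+L_1$ in the quotient algebra $M/L_1$, and hence
$$\|(\omega\lambda)_s\|\le\|\omega_s\|\,\|\lambda_s\|.\tag{1}$$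
Moreover
$$|\omega'|\le\omega\ \Longrightarrow\ \|\omega'_s\|\le\|\omega_s\| .\tag{2}$$
Indeed, if $E$ is an $m$-null Borel set carrying $\omega'_s$, then $\|\omega'_s\|=|\omega'|(E)\le\omega(E)=\omega_s(E)\le\|\omega_s\|$.

**Definition.** An *L-subspace* is a closed linear subspace $P\subset M$ such that $\omega\in P$ and $\omega'\ll|\omega|$ imply $\omega'\in P$. We also write $\omega'\ll\omega$ for $\omega'\ll|\omega|$. Put $P^\perp=\{\omega:\omega\perp p\text{ for all }p\in P\}$.

The set $P^\perp$ is again an L-subspace. It is linear and hereditary for $\ll$. It is closed, because for each $p$ the map sending $\omega$ to its part absolutely continuous with respect to $|p|$ is a norm contraction, and $\omega\perp p$ means that this part is $0$. Clearly $P\cap P^\perp=0$.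

**Lemma 1.** Let $P$ be an L-subspace and $A=P^\perp$. Every $\omega\in M$ is uniquely $\omega=\omega_A+\omega_P$ with $\omega_A\in A$, $\omega_P\in P$, and both parts are restrictions of $\omega$ to Borel sets.

*Proof.* Consider the Borel sets $B$ with $1_B\omega\in P$. If $B,C$ are such sets, then $1_{B\cup C}\,\omega=1_B\omega+1_{C\setminus B}\,\omega$ and $1_{C\setminus B}\,\omega\ll1_C\omega$, so $B\cup C$ is one too. Since $P$ is closed, countable unions are also allowed. Hence the supremum of $|\omega|(B)$ over these sets is attained, at some $B$. Put $\omega_P=1_B\omega$ and $\omega_A=1_{B^c}\omega$. Suppose some $p\in P$ is not singular to $\omega_A$. The part of $\omega_A$ absolutely continuous with respect to $|p|$ is then a nonzero restriction $1_C\omega$ with $C\subset B^c$. It is $\ll p$, so it lies in $P$, and $B\cup C$ contradicts maximality. So $\omega_A\in P^\perp$. Uniqueness follows from $P\cap P^\perp=0$. $\square$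

By uniqueness, $\omega\mapsto\omega_A$ and $\omega\mapsto\omega_P$ are linear.

**Definition.** Let $G$ be infinite and compact, with $m(G)=1$. Let $\mathcal P$ be the set of L-subspaces $P\ne M$ that are ideals of $M$, contain $L_1$, and satisfy $A*A\subset A$ for $A=P^\perp$. We call the members of $\mathcal P$ *prime L-ideals*.

For $P\in\mathcal P$ two facts will be used constantly. First, $A\subset M_s$, because $L_1\subset P$. Second, $\delta_0\in A$: the two parts of a point mass are restrictions of it, so $\delta_0$ lies in $A$ or in $P$, and the proper ideal $P$ does not contain the unit.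

**Example 1.** Let $H$ be a closed subgroup of $G$ with $m(H)=0$, and let $P_H$ be the set of $\omega$ with $|\omega|(x+H)=0$ for all $x\in G$. Then $P_H\in\mathcal P$. It is linear, and hereditary for $\ll$; it is closed because $|\omega|(x+H)\le\|\omega-\omega'\|+|\omega'|(x+H)$. It is an ideal, since $|\omega\lambda|(x+H)\le\int|\omega|(x-y+H)\,d|\lambda|(y)=0$ for $\omega\in P_H$. It contains $L_1$, and not $\delta_0$. Its complement $A_H=P_H^\perp$ consists of the measures carried by a countable union of cosets of $H$. Measures so carried are singular to all of $P_H$. Conversely, given $\omega\in P_H^\perp$, only countably many cosets have positive $|\omega|$-measure; if $D$ is their union, then $1_{D^c}\omega\in P_H\cap P_H^\perp=0$. If $\omega,\lambda$ are carried by such unions $D,D'$, then $\omega\lambda$ is carried by $D+D'$, again such a union; so $A_H*A_H\subset A_H$.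

For $H=\{0\}$ this is the opening example: $P_H$ is the ideal $M_c$ of continuous measures, and $A_H$ is the algebra $M_d$ of discrete measures. For $G=\mathbb T^2$ and $H=\mathbb T\times\{0\}$, $P_H$ is strictly smaller than $M_c$: the Haar measure $m_H$ of $H$ is continuous, but $m_H(H)=1$.

**Example 2.** $L_1$ itself need not be in $\mathcal P$, because the singular measures need not form an algebra. On $\mathbb T^2$, the Haar measures of $\mathbb T\times\{0\}$ and of $\{0\}\times\mathbb T$ are singular, and their convolution is $m$.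

What is this for? We shall be given $\mu\in M$, and shall want to know that $h(\mu)\neq0$ for every multiplicative functional $h$ on $M$ that vanishes on $L_1$. We shall find $P\in\mathcal P$ with $h=0$ on $P$, so that $h(\mu)=h(\mu_A)$, and small enough that $\mu_A$ can be proved to be invertible in $M$. The question behind this is one about operators on $L_1$.

## 2. Tauberian and cotauberian convolution operators

For $\mu\in M$ let $T_\mu:L_1\to L_1$, $T_\mu f=\mu*f$. A multiplier of $L_1$ is a bounded operator $S$ with $S(f*g)=(Sf)*g$; the multipliers of $L_1(G)$ are exactly the operators $T_\mu$.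

**Definition.** A bounded linear operator $T:X\to Y$ between Banach spaces is *tauberian* if $x^{**}\in X^{**}$ and $T^{**}x^{**}\in Y$ imply $x^{**}\in X$. It is *cotauberian* if $T^*:Y^*\to X^*$ is tauberian.

We use these standard facts. The operator $T^{**}$ extends $T$ and is weak\*-weak\* continuous. For a closed subspace $Z\subset X$, $Z^{\perp\perp}\subset X^{**}$ is the weak\* closure of $Z$, and $X\cap Z^{\perp\perp}=Z$ by Hahn–Banach. If $K:X\to Y$ is compact, then $K^{**}$ maps $X^{**}$ into $Y$: the norm closure of $K(B_X)$ is norm compact, hence weak\* closed in $Y^{**}$, so it contains $K^{**}(B_{X^{**}})$. Finally, $T$ is Fredholm if and only if there are $S$ and compact $K,K'$ with $ST=I+K$, $TS=I+K'$ (Atkinson's theorem).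

If $X$ is reflexive, every operator on $X$ is tauberian, so the notion matters on spaces like $L_1$. In general, tauberian operators are not cotauberian, even on $L_1(0,1)$. Let $(Sf)(t)=2f(2t)$ for $t<1/2$ and $(Sf)(t)=0$ for $t>1/2$. $S$ is an isometry, and $S^{**}$ is an isometry onto $(SL_1)^{\perp\perp}$. If $S^{**}x^{**}\in L_1$, then $S^{**}x^{**}\in L_1\cap(SL_1)^{\perp\perp}=SL_1$, and injectivity of $S^{**}$ gives $x^{**}\in L_1$. So $S$ is tauberian. But $S^*$ vanishes on the space $W$ of functions in $L_\infty(0,1)$ that vanish on $(0,1/2)$. Let $i:W\to L_\infty$ be the inclusion, and take $z\in W^{**}\setminus W$. Then $S^{***}i^{**}z=(S^*i)^{**}z=0$. If $i^{**}z$ were in $L_\infty$, it would lie in $L_\infty\cap W^{\perp\perp}=W$, and so $z\in W$, a contradiction. So $S^*$ is not tauberian.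

For convolution operators on compact groups one can ask the following, which is Question 2 of "Tauberian And Cotauberian Multipliers Of The Group Algebras $L1(G)$" (http://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/2033-10.pdf): *if $G$ is a compact LCA group and $T_\mu$ is tauberian, is $T_\mu$ cotauberian?* The answer is yes, and $T_\mu$ is then Fredholm of index $0$.

**Theorem A.** Let $G$ be a compact abelian group and $\mu\in M(G)$. If $T_\mu$ is tauberian, then there are $\nu\in M(G)$ and $f\in L_1(G)$ with $\mu*\nu=\delta_0+f$. Hence $T_\mu$ is Fredholm and cotauberian.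

**Theorem B.** Let $G$ be infinite, compact, abelian, $\mu\in M(G)$. The following are equivalent:

1. $T_\mu$ is tauberian;
2. $T_\mu$ is cotauberian;
3. there is $\delta>0$ with $\|(\mu*\sigma)_s\|\ge\delta\|\sigma\|$ for all singular $\sigma$;
4. $\mu+L_1(G)$ is invertible in $M(G)/L_1(G)$;
5. $T_\mu$ is Fredholm;
6. $\mu=\mu'*(\delta_0-p)$ with $\mu'$ invertible in $M(G)$ and $p=\sum_{\gamma\in F}\gamma$, $F\subset\widehat G$ finite. (Then $\ker T_\mu=\operatorname{span}F$, the range is $\{g:\hat g|_F=0\}$, and the index is $0$.)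

**Theorem C.** If $G$ is a non-compact LCA group, then: $T_\mu$ tauberian $\iff$ $T_\mu$ cotauberian $\iff$ $T_\mu$ Fredholm $\iff$ $\mu$ invertible in $M(G)$.

The simplest cases, for $G$ compact. If $G$ is finite, $L_1$ is finite-dimensional, every operator is Fredholm of index $0$, tauberian and cotauberian, and $M=L_1$, so Theorem A holds with $\nu=0$, $f=-\delta_0$. Now let $G$ be infinite; then $G$ is not discrete, so $m(\{0\})=0$ and $\delta_0\in M_s$. If $\mu\in L_1$, then $T_\mu$ is compact: $\|T_\mu-T_g\|\le\|\mu-g\|_1$, trigonometric polynomials $g$ are dense in $L_1$, and for them $T_g$ has finite rank. Then $T_\mu^{**}$ maps all of $L_1^{**}$ into $L_1$; as $L_1$ is not reflexive, $T_\mu$ is not tauberian, and likewise it is not cotauberian. If $\mu=\delta_0-m$, then $T_\mu$ is the projection $f\mapsto f-\int f\,dm$, which is Fredholm with kernel the constants.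

From here until Section 11, $G$ is compact, infinite, abelian, and $m(G)=1$.

## 3. A lower bound on singular measures

The definition of "tauberian" involves $L_1^{**}$. In this section we turn it into an inequality in $M$.

**Lemma 2.** Let $T:X\to Y$ be tauberian. There is no sequence $(f_n)$ in $X$ equivalent to the $\ell_1$-basis with $\|Tf_n\|\to0$.

*Proof.* Suppose there is one. Let $Z=\overline{\operatorname{span}}(f_n)$ and let $x^{**}$ be a weak\* cluster point of the bounded sequence $(f_n)$ in $X^{**}$. Then $T^{**}x^{**}$ is a weak\* cluster point of $(Tf_n)$, so $T^{**}x^{**}=0\in Y$. Hence $x^{**}\in X\cap Z^{\perp\perp}=Z$. Each coordinate functional of $Z\cong\ell_1$, extended to $X$ by Hahn–Banach, vanishes on $f_n$ for all large $n$, so it vanishes at $x^{**}$. All coordinates of $x^{**}\in Z$ are $0$, so $x^{**}=0$. But the bounded functional $\sum a_nf_n\mapsto\sum a_n$ on $Z$, extended to $X$, takes the value $1$ at every $f_n$, hence at $x^{**}$. This is a contradiction. $\square$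

**Lemma 3.** If $T_\mu$ is tauberian, there is $\delta>0$ with
$$\|(\mu\sigma)_s\|\ge\delta\|\sigma\|\qquad(\sigma\in M_s).\tag{3}$$

*Proof.*

**Step (a): a lower bound for functions with small support.** We claim there is $\delta>0$ such that $\|T_\mu f\|\ge\delta\|f\|$ whenever $m(f\neq0)<\delta$. If not, there are normalized $f_n$ with $m(f_n\ne0)\to0$ and $\|T_\mu f_n\|\to0$. By absolute continuity of the integrals of finitely many functions, we may pass to a subsequence for which $B_n=\{f_n\neq0\}$ satisfies $\int_{B_n}|f_j|\,dm\le2^{-n-3}$ for all $j<n$. Put $h_n=f_n1_{B_n\setminus\bigcup_{k>n}B_k}$. These functions are disjointly supported, since for $n<k$ the function $h_n$ vanishes on $B_k$. Also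
$$\|f_n-h_n\|\le\sum_{k>n}\int_{B_k}|f_n|\,dm\le\sum_{k>n}2^{-k-3}=2^{-n-3},$$
so $\|h_n\|\ge1-2^{-n-3}$, and
$$\Big\|\sum a_nf_n\Big\|\ge\Big\|\sum a_nh_n\Big\|-\sum|a_n|\|f_n-h_n\|=\sum|a_n|\big(\|h_n\|-\|f_n-h_n\|\big)\ge\tfrac12\sum|a_n| .$$
So $(f_n)$ is equivalent to the $\ell_1$-basis, which contradicts Lemma 2.

**Step (b): from functions of small support to singular measures.** We smear $\sigma$ at two different scales; the difference of the two smeared functions has small support and large norm, and the absolutely continuous part of $\mu\sigma$ cancels in its image. Let $\sigma\in M_s$, $\|\sigma\|=1$, $k=(\mu\sigma)_a$, $\eta=\|(\mu\sigma)_s\|$, $0<\varepsilon<1/6$. As $\sigma$ is carried by a null set, inner regularity gives a compact $K$ with $m(K)=0$ and $|\sigma|(G\setminus K)<\varepsilon$. Put $\sigma_K=1_K\sigma$, and $e_V=1_V/m(V)$ for open neighborhoods $V$ of $0$. The function $\sigma_Ke_V$ vanishes off $K+V$ and has norm at most $1$. As $V$ shrinks to $0$, three things happen. First, $m(K+V)\to0$, by outer regularity of $m$ and compactness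 of $K$. Second, $\sigma_Ke_V\to\sigma_K$ weak\* in $M=C(G)^*$, so $\liminf\|\sigma_Ke_V\|\ge\|\sigma_K\|>1-\varepsilon$. Third, $\|ke_V-k\|\to0$.

Choose $V_1$ with $m(K+V_1)<\delta/2$, $\|\sigma_Ke_{V_1}\|>1-2\varepsilon$, $\|ke_{V_1}-k\|<\varepsilon$, and put $f_1=\sigma_Ke_{V_1}$. Choose $V_2$ with the same three properties and also $\int_{K+V_2}|f_1|\,dm<\varepsilon$; put $f_2=\sigma_Ke_{V_2}$ and $f=f_1-f_2$. Then $m(f\neq0)<\delta$. Split $\|f\|$ over $G\setminus(K+V_2)$, where $f=f_1$, and over $K+V_2$, where $|f|\ge|f_2|-|f_1|$: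
$$\|f\|\ge(\|f_1\|-\varepsilon)+(\|f_2\|-\varepsilon)\ge2-6\varepsilon .$$
On the other hand $\|\mu\sigma-\mu\sigma_K\|\le\varepsilon\|\mu\|$ and $\mu\sigma=k+(\mu\sigma)_s$, so
$$\|T_\mu f\|=\|\mu\sigma_K(e_{V_1}-e_{V_2})\|\le2\varepsilon\|\mu\|+\|k(e_{V_1}-e_{V_2})\|+2\eta\le2\varepsilon\|\mu\|+2\varepsilon+2\eta .$$
By (a), $\delta(2-6\varepsilon)\le2\varepsilon\|\mu\|+2\varepsilon+2\eta$. Let $\varepsilon\to0$: $\eta\ge\delta$. $\square$

Since $L_1$ is an ideal, $(\mu^n\sigma)_s=(\mu(\mu^{n-1}\sigma)_s)_s$, so (3) gives by induction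
$$\|(\mu^n\sigma)_s\|\ge\delta^n\|\sigma\|\qquad(\sigma\in M_s,\ n\ge1).\tag{4}$$

**Example 3.** Let $a\in G$ have infinite order and $\mu=\delta_0+c\,\delta_a$. If $|c|<1$, $\mu$ is invertible by the Neumann series; if $|c|>1$, so is $\mu=c\,\delta_a(\delta_0+c^{-1}\delta_{-a})$. If $|c|=1$, put $\sigma=\frac1N\sum_{k<N}(-c)^k\delta_{ka}$. The points $ka$ are distinct, so $\|\sigma\|=1$, while $\mu\sigma=\frac1N(\delta_0-(-c)^N\delta_{Na})$ has norm at most $2/N$. So (3) fails, and $T_\mu$ is not tauberian. For these $\mu$, tauberian means invertible. The telescoping average returns in Section 5.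

## 4. Why the lower bound alone does not give invertibility

Suppose we knew that $\mu+L_1$ is invertible in $M/L_1$, that is, $\mu\nu=\delta_0+f$ with $f\in L_1$. Then $T_\mu T_\nu=I+T_f$ with $T_f$ compact, and Theorem A follows quickly (Section 9). So the goal is: (3) implies that $\mu+L_1$ is invertible in $M/L_1$.

Inequality (3) says exactly that multiplication by $\mu+L_1$ is bounded below on $M/L_1$. In a commutative unital Banach algebra this does not imply invertibility. In the disc algebra, multiplication by the function $z$ is an isometry by the maximum principle, but $z$ vanishes at $0$ and is not invertible. So something about $M(G)$ has to enter.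

On $L_1(G)$, in contrast, a lower bound is enough, because every character is an eigenvector.

**Lemma 4.** Let $\lambda\in M$ and $c>0$ be such that $\|\lambda*f\|_1\ge c\|f\|_1$ for all trigonometric polynomials $f$. Then $\lambda$ is invertible in $M$.

*Proof.* By density the inequality holds on $L_1$, so $T_\lambda$ is injective with closed range. For $\gamma\in\Gamma$ we have $\lambda*\gamma=\hat\lambda(\gamma)\gamma$, and the inequality for $f=\gamma$ gives $|\hat\lambda(\gamma)|\ge c$. So the range contains every character; being closed, it is $L_1$. Thus $T_\lambda$ has a bounded inverse $S$. For $f,g\in L_1$, $T_\lambda((Sf)*g)=(T_\lambda Sf)*g=f*g$, so $(Sf)*g=S(f*g)$, and $S$ is a multiplier $T_\nu$. From $T_\lambda T_\nu=I$ we get $\hat\lambda\hat\nu=1$, so $\lambda\nu=\delta_0$. $\square$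

This suggests transferring (3) from singular measures to functions. Let $\sigma$ be a singular probability measure, $\sigma_x=\delta_x\sigma$ its translate, and $f$ a trigonometric polynomial. The product $f\sigma_x$ is singular, and $\int\|f\sigma_x\|\,dm(x)=\iint|f(x+y)|\,d\sigma(y)\,dm(x)=\|f\|_1$. So (3) yields
$$\delta\|f\|_1\le\int\|(\mu*(f\sigma_x))_s\|\,dm(x).$$
If $\mu*(f\sigma_x)$ could be replaced by $(\mu*f)\sigma_x$, the right side would become $\|\mu*f\|_1$, and Lemma 4 would finish. This cannot work as it stands: $\mu=\delta_0-m$ satisfies (3) with $\delta=1$, because $\mu\sigma=\sigma-\sigma(G)m$, but $\hat\mu(1)=0$ for the trivial character. The interchange is legitimate when $\sigma$ almost absorbs the measures $\bar\gamma\mu$ in the sense that $(\bar\gamma\mu)\sigma\approx\hat\mu(\gamma)\sigma$. Averages as in Example 3 have this property, but they involve the convolution powers of parts of $\mu$, and $\sigma$ has to stay singular.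

If $P\in\mathcal P$ and $A=P^\perp$, then $A$ is an algebra of singular measures, so the interchange works for $\mu_A$ with $\sigma\in A$. What remains is the contribution of $\mu_P$, that is, $\|(|\mu_P|\sigma)_s\|$, and it need not be small. On $\mathbb T^2$ take $P=M_c$, $A=M_d$ and $\kappa=m_H$, $H=\mathbb T\times\{0\}$. Then $\kappa\in P$, $\kappa^n=\kappa$ for all $n$, and for each discrete probability measure $\sigma$ the measure $\kappa\sigma$ is carried by countably many cosets of $H$; it is singular of norm $1$. Neither averaging nor taking powers makes this contribution small. But $m_H$ lies in $A_H$, for the smaller ideal $P_H$ of Example 1. The way out is therefore to take $P$ *minimal* in $\mathcal P$. We shall prove that for minimal $P$ the measures in $P$ have spectral radius $0$ for the seminorm which measures $\|(\cdot\,\sigma)_s\|$ with the best $\sigma$. We only get a spectral radius, and this is why (4), and not just (3), will be used.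

## 5. Probability measures that absorb prescribed measures

The next lemma produces the $\sigma$ just described. We state it for LCA groups, since Section 11 uses it too. $\mathrm{Prob}(A)$ is the set of probability measures in $A$.

**Lemma 5 (Averaging Lemma).** Let $G$ be LCA, and let $A\subset M$ be an L-subspace with $A*A\subset A$ and $\delta_0\in A$. For $\lambda_1,\dots,\lambda_J\in A$ and $\eta>0$ there is $\sigma\in\mathrm{Prob}(A)$ with $\|\lambda_j\sigma-\lambda_j(G)\sigma\|\le\eta$ for all $j$. The same inequalities then hold with $\tau\sigma$ in place of $\sigma$, for every probability measure $\tau$.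

*Proof.* Split real and imaginary parts into positive and negative parts: $\lambda_j=\sum_{l=1}^4\mathrm i^{\,l}a_{jl}\kappa_{jl}$ with $a_{jl}\ge0$, $\kappa_{jl}\in\mathrm{Prob}(A)$ and $\sum_la_{jl}\le2\|\lambda_j\|$ (take $\kappa_{jl}=\delta_0$ if $a_{jl}=0$). The $\kappa_{jl}$ lie in $A$ because they are $\ll\lambda_j$ or equal to $\delta_0$. For a probability measure $\kappa$ and $N\ge1$,
$$\Big\|(\kappa-\delta_0)\,\frac1N\sum_{k<N}\kappa^k\Big\|=\frac1N\|\kappa^N-\delta_0\|\le\frac2N .$$
Let $\sigma$ be the product over all $j,l$ of the averages $\frac1N\sum_{k<N}\kappa_{jl}^k$. Each average is in $\mathrm{Prob}(A)$, so $\sigma\in\mathrm{Prob}(A)$. One factor of $\sigma$ is the average belonging to $\kappa_{jl}$ and the others have norm $1$, so $\|\kappa_{jl}\sigma-\sigma\|\le2/N$. Since $\lambda_j(G)=\sum_l\mathrm i^{\,l}a_{jl}$,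
$$\|\lambda_j\sigma-\lambda_j(G)\sigma\|\le\sum_la_{jl}\|\kappa_{jl}\sigma-\sigma\|\le\frac{4\|\lambda_j\|}N .$$
Take $N$ large. For the last statement, convolve with $\tau$, which has norm $1$. $\square$

## 6. Prime L-ideals under a character, and minimal ones

We now supply members of $\mathcal P$. A *character* of a commutative Banach algebra is a nonzero multiplicative linear functional; it is automatically bounded, with norm at most $1$. A character $h$ of $M$ has $h(\delta_0)=1$.

**Lemma 6.** Let $h$ be a character of $M$ with $h|_{L_1}=0$. Then $P_h=\{\omega:h(\omega')=0\ \forall\omega'\ll\omega\}$ belongs to $\mathcal P$.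

*Proof.*

**Step 1: represent $h$ by functions.** For $\kappa\in M$, the measures $\omega\ll\kappa$ form a copy of $L_1(|\kappa|)$. So there is a bounded Borel function $h_\kappa$ with $h(\omega)=\int h_\kappa\,d\omega$ for all $\omega\ll\kappa$. If $\kappa'\ll\kappa$, then $\int h_{\kappa'}\,d\omega=\int h_\kappa\,d\omega$ for all $\omega\ll\kappa'$, so $h_{\kappa'}=h_\kappa$ $|\kappa'|$-a.e. Also
$$\omega\in P_h\iff h_\omega=0\quad|\omega|\text{-a.e.}$$

**Step 2: express multiplicativity pointwise.** Let $\kappa,\lambda\ge0$ and $u,v\in C(G)$. Then $|(u\kappa)(v\lambda)|\le\|u\|_\infty\|v\|_\infty\,\kappa\lambda$, so $(u\kappa)(v\lambda)\ll\kappa\lambda$ and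
$$\iint h_{\kappa\lambda}(x+y)u(x)v(y)\,d\kappa\,d\lambda=h\big((u\kappa)(v\lambda)\big)=h(u\kappa)h(v\lambda)=\iint h_\kappa(x)h_\lambda(y)u(x)v(y)\,d\kappa\,d\lambda .$$
Since $C(G)\otimes C(G)$ is dense in $C(G\times G)$, the measure $\big(h_{\kappa\lambda}(x+y)-h_\kappa(x)h_\lambda(y)\big)\,\kappa\times\lambda$ is $0$, that is,
$$h_{\kappa\lambda}(x+y)=h_\kappa(x)h_\lambda(y)\quad(\kappa\times\lambda)\text{-a.e.}\tag{5}$$

**Step 3: $P_h$ is an L-subspace.** It is hereditary for $\ll$ by definition. Let $\omega$ be a linear combination, or a norm limit, of measures $\omega_k\in P_h$. Put $\kappa=|\omega|+\sum_k2^{-k}|\omega_k|/(1+\|\omega_k\|)$. By Step 1, $h_\kappa=h_{\omega_k}=0$ $|\omega_k|$-a.e. for every $k$. So the set $\{h_\kappa\ne0\}$ is null for every $|\omega_k|$, hence for $|\omega|$. As $h_\omega=h_\kappa$ $|\omega|$-a.e., $\omega\in P_h$.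

**Step 4: $P_h$ is a proper ideal containing $L_1$.** If $g\in L_1$ and $\omega'\ll g$, then $\omega'\in L_1$ and $h(\omega')=0$; so $L_1\subset P_h$. Also $\delta_0\notin P_h$ as $h(\delta_0)=1$. If $\omega\in P_h$ and $\lambda\in M$, then $h_{|\omega|}=0$ $|\omega|$-a.e., and (5) shows that $h_{|\omega||\lambda|}(x+y)=0$ for $(|\omega|\times|\lambda|)$-a.e. $(x,y)$; that is, $h_{|\omega||\lambda|}=0$ $|\omega||\lambda|$-a.e. So $|\omega||\lambda|\in P_h$, and $\omega\lambda\ll|\omega||\lambda|$ is in $P_h$.

**Step 5: the complement is an algebra.** We claim $P_h^\perp=\{\omega:h_\omega\ne0\ |\omega|\text{-a.e.}\}$. If $h_\omega=0$ on $B$ with $|\omega|(B)>0$, then $0\neq1_B\omega\in P_h$, which is not singular to $\omega$; so $\omega\notin P_h^\perp$. Conversely, let $h_\omega\ne0$ $|\omega|$-a.e. and $p\in P_h$. The measure $\tau=|\omega|\wedge|p|$ is $\ll$ both, so $\tau$-a.e. $h_\tau=h_\omega\neq0$ and $h_\tau=h_p=0$. Hence $\tau=0$, that is, $\omega\perp p$. Now let $\omega,\lambda\in P_h^\perp$. By (5), $h_{|\omega||\lambda|}(x+y)\ne0$ for $(|\omega|\times|\lambda|)$-a.e.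 $(x,y)$, so $h_{|\omega||\lambda|}\ne0$ $|\omega||\lambda|$-a.e. So $|\omega||\lambda|\in P_h^\perp$, and $\omega\lambda\ll|\omega||\lambda|$ gives $\omega\lambda\in P_h^\perp$. $\square$

**Lemma 7.** Every $P_0\in\mathcal P$ contains a minimal element of $\mathcal P$.

*Proof.* By Zorn's lemma, applied to $\{P\in\mathcal P:P\subset P_0\}$ with reversed inclusion, it suffices to show that $P=\bigcap P_\alpha\in\mathcal P$ for every nonempty chain $(P_\alpha)\subset\mathcal P$. Clearly $P$ is an L-subspace and an ideal, contains $L_1$, and $\delta_0\notin P$. What needs proof is that $P^\perp$ is an algebra. Let $A_\alpha=P_\alpha^\perp$; since $P\subset P_\alpha$, $A_\alpha\subset P^\perp$.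

**Claim.** $P^\perp=\overline{\bigcup A_\alpha}$.

The inclusion $\supset$ holds since $P^\perp$ is closed. For $\subset$ it suffices to treat $0\le\omega\in P^\perp$, since the L-subspace $P^\perp$ is spanned by its positive elements. Let $\omega_\alpha$ be the $A_\alpha$-component of $\omega$, a restriction of $\omega$. Suppose $P_\alpha\subset P_\beta$. Then $\omega-\omega_\alpha\in P_\alpha\subset P_\beta$ has $A_\beta$-component $0$, so $\omega_\beta$ is the $A_\beta$-component of $\omega_\alpha$, and $\omega_\beta\le\omega_\alpha\le\omega$. Thus, as $P_\alpha$ decreases, $(\omega_\alpha)$ is an increasing bounded net of positive measures. For comparable indices $\|\omega_\alpha-\omega_\beta\|=|\omega_\alpha(G)-\omega_\beta(G)|$, so the net is norm Cauchy, with a limit $\omega_\infty$, $0\le\omega_\infty\le\omega$. Fix $\beta$. For all $P_\alpha\subset P_\beta$ we have $\omega-\omega_\alpha\in P_\beta$, so $\omega-\omega_\infty\in P_\beta$. As $\beta$ is arbitrary, $\omega-\omega_\infty\in P$. But $0\le\omega-\omega_\infty\le\omega\in P^\perp$, so $\omega-\omega_\infty\in P\cap P^\perp=0$.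 So $\omega=\omega_\infty\in\overline{\bigcup A_\alpha}$, which proves the claim.

The $A_\alpha$ form a chain of subalgebras, so $\bigcup A_\alpha$ is a subalgebra, and so is its closure $P^\perp$. $\square$

## 7. Minimality forces spectral radius zero on $P$

For $P\in\mathcal P$ and $A=P^\perp$, the set $\mathrm{Prob}(A)$ contains $\delta_0$ and is closed under convolution. Define
$$q(\omega)=\inf\{\|(\omega\sigma)_s\|:\sigma\in\mathrm{Prob}(A)\}\qquad(\omega\in M).$$
This is the size of $\omega$, modulo $L_1$, after convolution with the best probability measure from $A$. In the example of Section 4 ($P=M_c$ on $\mathbb T^2$) we saw $q(m_H^n)=1$ for all $n$, with $m_H\in P$. For minimal $P$ this does not happen.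

**Lemma 8.** Let $P$ be minimal in $\mathcal P$, $A=P^\perp$. Then $\lim_nq(\kappa^n)^{1/n}=0$ for every $\kappa\in P$.

*Proof.*

**Step 1: $q$ is a submultiplicative seminorm that does not see the difference between elements of $\mathrm{Prob}(A)$.** For $\sigma_1,\sigma_2\in\mathrm{Prob}(A)$, by (1),
$$\|((\omega_1+\omega_2)\sigma_1\sigma_2)_s\|\le\|(\omega_1\sigma_1)_s\|+\|(\omega_2\sigma_2)_s\|,\qquad\|(\omega_1\omega_2\sigma_1\sigma_2)_s\|\le\|(\omega_1\sigma_1)_s\|\,\|(\omega_2\sigma_2)_s\| .$$
Since $\sigma_1\sigma_2\in\mathrm{Prob}(A)$, $q$ is subadditive and submultiplicative; it is clearly homogeneous. Taking $\sigma=\delta_0$ shows $q(\omega)\le\|\omega_s\|$; in particular $q=0$ on $L_1$. And $q(\delta_0)=1$, since $A\subset M_s$. Finally, Lemma 5 applied to the single measure $\sigma-\delta_0\in A$, of total mass $0$, gives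
$$q(\sigma-\delta_0)=0\qquad(\sigma\in\mathrm{Prob}(A)).\tag{6}$$

**Step 2: a nonzero spectral radius would give a character.** By submultiplicativity $r=\lim q(\kappa^n)^{1/n}$ exists. Suppose $r>0$ for some $\kappa\in P$. The $q$-completion of $M/\ker q$ is a commutative unital Banach algebra, in which the class of $\kappa$ has spectral radius $r$. So some character of it has absolute value $r$ at this class. It induces a multiplicative functional $h$ on $M$ with $h(\delta_0)=1$, $|h|\le q$ and $|h(\kappa)|=r>0$. Then $h|_{L_1}=0$, and $h(\sigma)=1$ for all $\sigma\in\mathrm{Prob}(A)$, by (6).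

**Step 3: this character contradicts minimality.** If $0\neq\omega\in A$, then $|\omega|\in A$ and $h(|\omega|)=\|\omega\|\ne0$; since $|\omega|\ll\omega$, $\omega\notin P_h$. So $A\cap P_h=0$. If $\omega\in P_h$, then $\omega_A\ll\omega$ gives $\omega_A\in P_h\cap A=0$, so $\omega=\omega_P\in P$. Hence $P_h\subset P$. By Lemma 6 $P_h\in\mathcal P$, and minimality gives $P_h=P\ni\kappa$. But $h(\kappa)\ne0$ says $\kappa\notin P_h$. This is a contradiction. $\square$

## 8. The $A$-part of $\mu$ is invertible

**Proposition 9.** Let $\mu$ satisfy (3), let $P$ be minimal in $\mathcal P$, $A=P^\perp$, $\mu=\mu_A+\mu_P$. Then $\mu_A$ is invertible in $M(G)$.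

*Proof.* By Lemma 4 it is enough to find $c>0$ with $\|\mu_A*f\|_1\ge c\|f\|_1$ for all trigonometric polynomials $f$. We may take $\delta\le1$ in (3).

**Step 1: fix the power $n$, so that $\mu_P$ becomes harmless.** Let $\kappa=|\mu_P|\in P$. By Lemma 8 fix $n\ge1$ with $q(\kappa^n)<(\delta/2)^n\le\delta^n/2$, and $\sigma_1\in\mathrm{Prob}(A)$ with $\|(\kappa^n\sigma_1)_s\|<\delta^n/2$. Write
$$\mu^n=\mu_P^n+\mu_A\rho,\qquad\rho=\sum_{k=1}^n\binom nk\mu_A^{k-1}\mu_P^{n-k},\qquad C:=1+\|\rho\| .$$
Now let $f=\sum_jc_j\gamma_j$ be a trigonometric polynomial (a finite sum, $\gamma_j\in\Gamma$), and let $\varepsilon>0$.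

**Step 2: choose $\sigma$, so that $\mu_A$ passes from $f\sigma_x$ to $f$.** The measures $\bar\gamma_j\mu_A$ are $\ll\mu_A$, so they lie in $A$, and $(\bar\gamma_j\mu_A)(G)=\hat\mu_A(\gamma_j)$. By Lemma 5 there is $\sigma_2\in\mathrm{Prob}(A)$ with $\sum_j|c_j|\,\|(\bar\gamma_j\mu_A)\sigma_2-\hat\mu_A(\gamma_j)\sigma_2\|\le\varepsilon$. Put $\sigma=\sigma_1\sigma_2\in\mathrm{Prob}(A)\subset M_s$ and $\sigma_x=\delta_x\sigma$ for $x\in G$. By the last sentence of Lemma 5, with $\tau=\delta_x\sigma_1$,
$$\sum_j|c_j|\,\|(\bar\gamma_j\mu_A)\sigma_x-\hat\mu_A(\gamma_j)\sigma_x\|\le\varepsilon\qquad(x\in G).$$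
Multiplication by a character respects convolution, so $\mu_A*(\gamma_j\sigma_x)=\gamma_j\big((\bar\gamma_j\mu_A)*\sigma_x\big)$; and $\mu_A*\gamma_j=\hat\mu_A(\gamma_j)\gamma_j$. Hence $\mu_A*(f\sigma_x)-(\mu_A*f)\sigma_x=\sum_jc_j\gamma_j\big((\bar\gamma_j\mu_A)*\sigma_x-\hat\mu_A(\gamma_j)\sigma_x\big)$, and
$$\|\mu_A*(f\sigma_x)-(\mu_A*f)\sigma_x\|\le\varepsilon\qquad(x\in G).\tag{7}$$
Here $f\sigma_x$ and $(\mu_A*f)\sigma_x$ are products of a function with a measure. By (1) we also keep
$$\|(\kappa^n\sigma)_s\|\le\|(\kappa^n\sigma_1)_s\|\,\|\sigma_2\|<\delta^n/2.\tag{8}$$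

**Step 3: apply the lower bound to $f\sigma_x$.** The translate $\sigma_x$ is singular, hence so is $f\sigma_x$. Also $|\mu_P^n*(f\sigma_x)|\le\kappa^n*(|f|\sigma_x)$. By (4), (2) and (7),
$$\delta^n\|f\sigma_x\|\le\|(\mu^n*(f\sigma_x))_s\|\le\|(\kappa^n*(|f|\sigma_x))_s\|+C\big(\|(\mu_A*f)\sigma_x\|+\varepsilon\big).\tag{9}$$

**Step 4: integrate (9) over $x$, so that the auxiliary $\sigma$ disappears.** For $g\in C(G)$,
$$\int\|g\sigma_x\|\,dm(x)=\iint|g(y+x)|\,d\sigma(y)\,dm(x)=\|g\|_1 .$$
This handles the terms with $g=f$ and $g=\mu_A*f$. For the remaining term, let $E$ be a Borel set with $m(E)=0$ carrying $(\kappa^n\sigma)_s$; then $(\kappa^n\sigma)(E)=\|(\kappa^n\sigma)_s\|$. We have $\kappa^n*(|f|\sigma_x)\le\|f\|_\infty\,\delta_x\kappa^n\sigma$, and $\delta_x\kappa^n\sigma$ is absolutely continuous off $E+x$, which is a null set. So the singular part of $\kappa^n*(|f|\sigma_x)$ is its restriction to $E+x$, whence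
$$\|(\kappa^n*(|f|\sigma_x))_s\|=\int\kappa^n(E+x-w)\,|f(w)|\,d\sigma_x(w)=\int\kappa^n(E-y)\,|f(y+x)|\,d\sigma(y).$$
Let $\theta$ be the positive measure with bounded Borel density $y\mapsto\kappa^n(E-y)$ with respect to $\sigma$. Its total mass is $\theta(G)=(\kappa^n\sigma)(E)$. The last integral is $\int|f(y+x)|\,d\theta(y)$, which is continuous in $x$, and by Fubini its $m$-integral is $\|f\|_1\,\theta(G)=\|f\|_1\,\|(\kappa^n\sigma)_s\|\le\frac{\delta^n}2\|f\|_1$, by (8). So integrating (9) gives
$$\delta^n\|f\|_1\le\tfrac{\delta^n}2\|f\|_1+C\big(\|\mu_A*f\|_1+\varepsilon\big).$$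

**Step 5: conclude.** $C$ and $n$ do not depend on $\varepsilon$ or $f$, and neither $\sigma$ nor $E$ appears any more. Let $\varepsilon\to0$: $\|\mu_A*f\|_1\ge c\|f\|_1$ with $c=\delta^n/2C$. By Lemma 4, $\mu_A$ is invertible in $M$. $\square$

## 9. Invertibility modulo $L_1$ and the proof of Theorem A

**Proposition 10.** If $\mu$ satisfies (3), then $\mu+L_1$ is invertible in $M/L_1$.

*Proof.* $M/L_1$ is a commutative unital Banach algebra, so it is enough that no character of it vanishes at $\mu+L_1$. Its characters are induced by the characters $h$ of $M$ with $h|_{L_1}=0$. Given such an $h$, $P_h\in\mathcal P$ by Lemma 6, and $P_h$ contains a minimal $P\in\mathcal P$ by Lemma 7. Let $A=P^\perp$. Since $\mu_P\in P\subset P_h$, $h(\mu_P)=0$. So $h(\mu)=h(\mu_A)$, and this is not $0$, because $\mu_A$ is invertible in $M$ by Proposition 9. $\square$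

The minimal ideal $P$ depends on $h$, and so does the splitting $\mu=\mu_A+\mu_P$. That is harmless, since we only need $h(\mu)\neq0$ for one $h$ at a time.

**Lemma 11.** A Fredholm operator $T:X\to Y$ between Banach spaces is tauberian and cotauberian.

*Proof.* Let $ST=I+K$ and $TS=I+K'$ with $K,K'$ compact. If $T^{**}x^{**}\in Y$, then $x^{**}=S^{**}T^{**}x^{**}-K^{**}x^{**}\in X$, because $S^{**}$ maps $Y$ into $X$ and $K^{**}$ maps $X^{**}$ into $X$. So $T$ is tauberian. Taking conjugates, $S^*T^*=(TS)^*=I+K'^*$, where $K'^*$ is compact by Schauder's theorem. The same argument shows that $T^*$ is tauberian. $\square$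

**Proof of Theorem A.** For finite $G$ see Section 2. Let $G$ be infinite and $T_\mu$ tauberian. Lemma 3 gives (3), and Proposition 10 gives $\nu\in M$ and $f\in L_1$ with $\mu\nu=\delta_0+f$. Hence $T_\mu T_\nu=T_\nu T_\mu=I+T_f$, and $T_f$ is compact, as shown in Section 2. So $T_\mu$ is Fredholm by Atkinson's theorem, and cotauberian by Lemma 11. $\blacksquare$

The index is $0$; this comes from the implications (4)$\Rightarrow$(6)$\Rightarrow$(5) of Theorem B, proved next ($\mu\nu=\delta_0+f$ is condition 4).

## 10. The list of equivalent conditions for compact $G$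

Two more lemmas are needed. We prove them for LCA groups, for use in Section 11. When $G$ is not compact, $L_\infty$ denotes the dual of $L_1$, with the usual convention about locally null sets. For bounded continuous $\varphi$ we have $T_\mu^*\varphi=\int\varphi(\cdot+t)\,d\mu(t)$.

**Lemma 12.** Let $G$ be LCA and $T_\mu$ cotauberian. There are $\omega\in M$ and $f\in L_1$ with $\|\mu\omega-f-\delta_0\|<1$. So $\mu\omega-f$ is invertible in $M$. In particular $h(\mu)\ne0$ for every character $h$ of $M$ with $h|_{L_1}=0$.

*Proof.*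

**Step 1: density of a range.** Put $X=L_1$, $T=T_\mu$. If $z\in X^\perp\subset X^{***}$ and $T^{***}z=0$, then $T^{***}z\in X^*$, so $z\in X^*$, because $T^*$ is tauberian. Hence $z\in X^*\cap X^\perp=0$. Now $(X^{**}/X)^*=X^\perp$, and the restriction of $T^{***}$ to $X^\perp$ is the conjugate of the operator $X^{**}/X\to X^{**}/X$ induced by $T^{**}$. This conjugate is injective, so the induced operator has dense range.

**Step 2: approximate a unit.** Let $\mathcal E\in L_1^{**}$ be a weak\* cluster point of the net $(e_V)$, $e_V=1_V/m(V)$, with $V$ running over the relatively compact open neighborhoods of $0$. By Step 1 there are $y\in L_1^{**}$ and $f\in L_1$ with $\|T^{**}y-f-\mathcal E\|<1$.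

**Step 3: restrict to continuous functions.** Let $R:L_1^{**}=L_\infty^*\to C_0(G)^*=M$ be restriction ($C_0(G)=C(G)$ if $G$ is compact). Then $\|R\|\le1$, $Rf=f$, and $R\mathcal E=\delta_0$ because $\int\varphi e_V\,dm\to\varphi(0)$. Moreover $T^*$ maps $C_0(G)$ into itself. For $\varphi\in C_0(G)$, $T^*\varphi$ is continuous, since $\varphi$ is uniformly continuous. Given $\varepsilon>0$, choose compact $L$, $K$ with $|\mu|(G\setminus L)<\varepsilon$ and $|\varphi|<\varepsilon$ off $K$; if $s\notin K-L$, then $s+t\notin K$ for $t\in L$, so $|T^*\varphi(s)|\le\varepsilon\|\mu\|+\varepsilon\|\varphi\|_\infty$. Hence $\langle T^{**}y,\varphi\rangle=\langle y,T^*\varphi\rangle=\iint\varphi(s+t)\,d\mu(t)\,d(Ry)(s)$, that is, $R(T^{**}y)=\mu*R(y)$. With $\omega=Ry$ we get $\|\mu\omega-f-\delta_0\|<1$.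

So $\mu\omega-f$ is invertible by the Neumann series, and if $h|_{L_1}=0$, then $h(\mu)h(\omega)=h(\mu\omega-f)\ne0$. $\square$

**Lemma 13.** Let $G$ be LCA. Every character $h$ of $M$ that does not vanish on $L_1$ is of the form $h(\mu)=\hat\mu(\gamma)$ for some $\gamma\in\Gamma$.

*Proof.* $h|_{L_1}$ is a character of $L_1$, so it is $g\mapsto\hat g(\gamma)$ for some $\gamma\in\Gamma$. Choose $g\in L_1$ with $\hat g(\gamma)\ne0$. From $h(\mu)\hat g(\gamma)=h(\mu*g)=\hat\mu(\gamma)\hat g(\gamma)$ we get $h(\mu)=\hat\mu(\gamma)$. $\square$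

**Proof of Theorem B.** $G$ is infinite and compact. The implication (1)$\Rightarrow$(3) is Lemma 3, and (3)$\Rightarrow$(4) is Proposition 10. The implication (4)$\Rightarrow$(5) was shown in the proof of Theorem A, and (5)$\Rightarrow$(1),(2) is Lemma 11. If (2) holds, Lemma 12 gives $\omega,f$ with $\mu\omega-f$ invertible in $M$; modulo $L_1$ the product of $\mu$ and $\omega$ is then invertible in $M/L_1$, hence so is $\mu+L_1$. That is (4). Two implications remain.

**(4)$\Rightarrow$(6): correct the zeros of $\hat\mu$.** Let $\mu\nu=\delta_0+f$ with $f\in L_1$. On $F=\{\gamma:\hat\mu(\gamma)=0\}$ we have $\hat f=-1$. Since $\hat f\in c_0(\Gamma)$ and $\Gamma$ is discrete, $F$ is finite. Put $p=\sum_{\gamma\in F}\gamma$ and $\mu'=\mu+p$. As $\hat p=1_F$, $\hat\mu'=\hat\mu$ off $F$ and $\hat\mu'=1$ on $F$, so $\hat\mu'$ has no zero. Let $h$ be a character of $M$. If $h|_{L_1}=0$, then $h(\mu')=h(\mu)\neq0$ by (4). Otherwise $h(\mu')=\hat\mu'(\gamma)\neq0$ for some $\gamma$, by Lemma 13. So $\mu'$ is invertible in $M$. The transforms of $\mu'p$ and $p$ are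 both $1_F$, so $\mu'p=p$ and $\mu=\mu'-p=\mu'(\delta_0-p)$.

**(6)$\Rightarrow$(5): read off kernel, range and index.** $T_pg=\sum_{\gamma\in F}\hat g(\gamma)\gamma$ is a finite rank projection onto $\operatorname{span}F$ with kernel $\{g:\hat g|_F=0\}$. We have $T_\mu=T_{\mu'}(I-T_p)=(I-T_p)T_{\mu'}$ with $T_{\mu'}$ invertible. So $\ker T_\mu=\ker(I-T_p)=\operatorname{span}F$, and the range of $T_\mu$ is that of $I-T_p$, which is $\ker T_p=\{g:\hat g|_F=0\}$. Kernel and cokernel both have dimension $|F|$, so $T_\mu$ is Fredholm of index $0$. $\blacksquare$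

## 11. Non-compact groups

Let $G$ be a non-compact LCA group. What replaces the ideals of $\mathcal P$ here is room to translate: for compact $K,L\subset G$ the set $K-L$ is compact, so there is $a\notin K-L$, and then $L+a$ is disjoint from $K$.

**Lemma 14.** If $\lambda\in M$, $\lambda(G)=0$ and $\eta>0$, there is $0\le\varphi\in L_1$ with compact support, $\int\varphi\,dm=1$ and $\|\lambda*\varphi\|_1\le\eta$.

*Proof.* Lemma 5 with $A=M$ gives a probability measure $\sigma$ with $\|\lambda\sigma\|\le\eta/2$. Let $\tau\in L_1$ be a probability density. Then $\tau\sigma\in L_1$ is a probability density with $\|\lambda\tau\sigma\|_1\le\eta/2$. Approximate $\tau\sigma$ in $L_1$ by a compactly supported probability density $\varphi$, within $\eta/(2+2\|\lambda\|)$. $\square$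

**Proof of Theorem C.** If $\mu$ is invertible in $M$, then $T_\mu$ is invertible, hence Fredholm; and if $T_\mu$ is Fredholm, it is tauberian and cotauberian by Lemma 11. It remains to prove two implications.

**Tauberian implies invertible.** First we show that $T_\mu$ is bounded below. If not, by density there are normalized $f_k\in C_c(G)$ with $\|\mu*f_k\|\to0$. Choosing inductively translates of the $f_k$ we may make their supports disjoint, without changing $\|f_k\|$ or $\|\mu*f_k\|$. Now $(f_k)$ is isometrically equivalent to the $\ell_1$-basis and its images tend to $0$, contradicting Lemma 2. So $\|\mu*f\|_1\ge c\|f\|_1$ on $L_1$ for some $c>0$.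

Next, $\hat\mu$ is bounded below. Let $\gamma\in\Gamma$ and $\eta>0$, and let $\varphi$ be as in Lemma 14 for $\lambda=\bar\gamma\mu-\hat\mu(\gamma)\delta_0$, which has total mass $0$. Then $\|\gamma\varphi\|_1=1$, $\mu*(\gamma\varphi)=\gamma((\bar\gamma\mu)*\varphi)$, and
$$c\le\|\mu*(\gamma\varphi)\|_1=\|(\bar\gamma\mu)*\varphi\|_1\le|\hat\mu(\gamma)|+\eta .$$
So $|\hat\mu(\gamma)|\ge c$ for all $\gamma$.

Finally, the range of $T_\mu$ is closed, and it is an ideal of $L_1(G)$, because $(\mu*f)*g=\mu*(f*g)$. The transforms $\hat\mu\hat f$ of its elements have no common zero on $\Gamma$. By Wiener's Tauberian theorem (a closed ideal of $L_1(G)$ whose transforms have no common zero on $\Gamma$ is all of $L_1(G)$) the range is $L_1(G)$. So $T_\mu$ is invertible, its inverse is a multiplier $T_\nu$ as in the proof of Lemma 4, and $\hat\mu\hat\nu=1$ gives $\mu\nu=\delta_0$.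

**Cotauberian implies invertible.** We show that no character $h$ of $M$ vanishes at $\mu$. If $h|_{L_1}=0$, then $h(\mu)\ne0$ by Lemma 12. By Lemma 13 the other characters are $\mu\mapsto\hat\mu(\gamma)$, so it remains to show that $\hat\mu$ has no zero.

Suppose it has one, that is, $\int\gamma\,d\mu=0$ for some $\gamma\in\Gamma$. We first construct functions in $C_c(G)$ of sup-norm $1$ that $T_\mu^*$ makes small. Let $\lambda$ be the image of the measure $\gamma\mu$ under $y\mapsto-y$, so $\lambda(G)=0$. Given $\eta>0$, take $\varphi$ from Lemma 14, $B=-\operatorname{supp}\varphi$ and $g=\varphi*1_B$. Then $g\in C_c(G)$, $0\le g\le1$, and $g(0)=\int\varphi(y)1_B(-y)\,dm(y)=1$. Moreover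
$$T_\mu^*(\gamma g)(x)=\gamma(x)\int g(x+y)\gamma(y)\,d\mu(y)=\gamma(x)(\lambda*g)(x),\qquad\|\lambda*g\|_\infty\le\|\lambda*\varphi\|_1\|1_B\|_\infty\le\eta .$$
Replacing $g$ by a translate $g(\cdot-a)$ does not change $\|T_\mu^*(\gamma g)\|_\infty$, because $\gamma(x)g(x-a)=\gamma(a)(\gamma g)(x-a)$ and $T_\mu^*$ commutes with translations. So, choosing $\eta=2^{-k}$ and translating inductively, we get disjointly supported $g_k\in C_c(G)$ with $0\le g_k\le1$, $\|g_k\|_\infty=1$ and $\|T_\mu^*(\gamma g_k)\|_\infty\le2^{-k}$.

Now we contradict that $T_\mu^*$ is tauberian. The sequence $(\gamma g_k)$ is isometrically equivalent to the $c_0$-basis; let $Z\subset L_\infty$ be its closed span. The sequence $s_n=\sum_{k\le n}\gamma g_k$ is bounded; let $z\in L_\infty^{**}$ be a weak\* cluster point of it. Since $\sum_k\|T_\mu^*(\gamma g_k)\|_\infty<\infty$, $T_\mu^*s_n$ converges in norm to some $w\in L_\infty$, so $T_\mu^{***}z=w\in L_\infty$. As $T_\mu^*$ is tauberian, $z\in L_\infty\cap Z^{\perp\perp}=Z$. Each coordinate functional of $Z$, extended to $L_\infty$,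 takes the value $1$ at $s_n$ for all large $n$, so it takes the value $1$ at $z$. Thus all coordinates of $z\in Z\cong c_0$ are $1$, which is impossible in $c_0$.

Hence $\hat\mu$ has no zero, no character of $M$ vanishes at $\mu$, and $\mu$ is invertible in $M(G)$. $\blacksquare$
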